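
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}[section]
\newtheorem{proposition}[lemma]{Proposition}

\title{Isomorphisms of $C(X)$ and $L_1$ spaces\\ with bound between $2$ and $3$}


\begin{abstract}
Three rigidity statements are known for isomorphisms of bound $2$: one about $C(X)$ with $X$ totally disconnected, one about $L_1$ spaces of $\sigma$-finite measures, and one about $P_1$ spaces. It was conjectured that all three persist for every bound $b$ with $2<b<3$. We disprove this. There are totally disconnected compact Hausdorff spaces $X$ and $Y$ that are not homeomorphic although $C(X)$ and $C(Y)$ are isomorphic with bound $\frac{3+\sqrt5}{2}<3$. On the other hand, the $L_1$ statement is true for every $b<3$, and the $P_1$ statement fails at $b=3$.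
\end{abstract}

\section{The question and the answer}

All Banach spaces are real. For a compact Hausdorff space $X$, let $C(X)$ be the Banach space of continuous real functions on $X$ with the sup norm. For $b\ge1$, two Banach spaces $E$ and $F$ are \emph{bound-$b$ isomorphic} if there is a linear isomorphism $\varphi$ of $E$ onto $F$ with $\|\varphi\|\,\|\varphi^{-1}\|\le b$. The bound measures how far $\varphi$ is from a multiple of an isometry. It is unchanged when $\varphi$ is multiplied by a nonzero scalar or replaced by its inverse.

A homeomorphism of $Y$ onto $X$ induces, by composition, an isometry of $C(X)$ onto $C(Y)$, so homeomorphic spaces give bound $1$. How large may the bound be if it is still to force the topology? By a theorem of Amir and Cambern (see \cite{source}), if $C(X)$ and $C(Y)$ are bound-$b$ isomorphic with $b<2$, then $X$ and $Y$ are homeomorphic, and for bounds of $2$ or more this fails in general. At bound $2$, however, something remains (see \cite{source}). A \emph{$P_1$ space} is a Banach space $E$ such that, whenever $E$ is a closed subspace of a Banach space $G$ (isometrically),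 there is a linear projection of norm one from $G$ onto $E$. The following three statements hold for $b=2$.
\begin{enumerate}
\item[(1)] If $C(X)$ and $C(Y)$ are bound-$b$ isomorphic and $X$ is totally disconnected, then $Y$ is homeomorphic to $X$.
\item[(2)] For $\sigma$-finite measure spaces $(S_i,\Sigma_i,\mu_i)$, $i=1,2$, if $L_1(\mu_1)$ and $L_1(\mu_2)$ are bound-$b$ isomorphic, then they are linearly isometric.
\item[(3)] If $C(X)$ is bound-$b$ isomorphic with a $P_1$ space, then $C(X)$ is a $P_1$ space.
\end{enumerate}
It was conjectured in \cite{source} that all three hold for $2<b<3$.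

Statements (1) and (2) are related by duality. For $\sigma$-finite measures, the adjoint of an isomorphism between $L_1$ spaces is an isomorphism, with the same bound, between $L_\infty$ spaces, and an $L_\infty$ space is isometric to some $C(K)$ with $K$ totally disconnected. Nevertheless, the two statements behave differently below bound $3$.

\begin{theorem}\label{thm:A}
There are totally disconnected compact Hausdorff spaces $X$ and $Y$, not homeomorphic, such that $C(X)$ and $C(Y)$ are bound-$b_0$ isomorphic with
\[
b_0=\frac{3+\sqrt5}{2}\approx 2.618 .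
\]
Hence {\rm(1)} fails for every $b\ge b_0$, and the conjecture is false.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $\mu_1,\mu_2$ be $\sigma$-finite measures. If there is an isomorphism $T$ of $L_1(\mu_1)$ onto $L_1(\mu_2)$ with $\|T\|\,\|T^{-1}\|<3$, then $L_1(\mu_1)$ and $L_1(\mu_2)$ are linearly isometric. Thus {\rm(2)} holds for every $b<3$.
\end{theorem}

\begin{theorem}\label{thm:C}
There is a compact Hausdorff space $X$ such that $C(X)$ is bound-$3$ isomorphic with a $P_1$ space but is not a $P_1$ space. Thus {\rm(3)} fails for $b=3$, so $b<3$ is the largest range in which {\rm(3)} could hold.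
\end{theorem}

We do not decide (1) for $2<b<\frac{3+\sqrt5}2$ or (3) for $2<b<3$, and we do not claim that the constant $3$ in Theorem~\ref{thm:B} is sharp.

Theorems~\ref{thm:A} and~\ref{thm:C} are explicit constructions with glued copies of $\beta\mathbb N$ (Sections~\ref{sec:A} and~\ref{sec:C}). Section~\ref{sec:B} proves Theorem~\ref{thm:B} by a random-sign argument. Its main point, which produces the constant $3$, is visible already when one atom is compared with none (Section~\ref{subsec:oneatom}).

\section{Moving a gluing from one place to another}\label{sec:A}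

\subsection{The idea}

Let $K$ be a compact Hausdorff space and $p\in K$. Take finitely many disjoint copies of $K$, which we call \emph{sheets}, and glue some of them together at $p$. Only finitely many points are identified, so the resulting space is compact Hausdorff. A continuous function on it is a tuple of functions in $C(K)$, one for each sheet, subject to equalities at $p$.

Consider first two sheets glued at $p$, that is, pairs $(x_1,x_2)$ in $C(K)^2$ with $x_1(p)=x_2(p)$. Such a pair is the same thing as its average and half-difference
\[
u=\frac{x_1+x_2}{2},\qquad z=\frac{x_1-x_2}{2},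
\]
where $u\in C(K)$ is arbitrary and $z\in C(K)$ satisfies $z(p)=0$. So a gluing of two sheets amounts to one ordinary sheet $u$ and a function $z$ that vanishes at $p$, and nothing forces $z$ to stay with $u$. We can add $\pm z$ to any other sheet $v$, and the pair $(v+z,v-z)$ is again a glued pair. This moves the gluing.

With $n$ sheets glued into $k$ classes there are $n-k$ independent equalities at $p$, and moving gluings preserves this number. The first case in which it does not determine the sizes of the classes is $n=4$, $k=2$: the sizes can be $3+1$ or $2+2$. Accordingly, let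
\begin{itemize}
\item $X$ be the space obtained from four sheets $K_1,\dots,K_4$ by identifying $p_1\sim p_2\sim p_3$,
\item $Y$ be the space obtained from them by identifying $p_1\sim p_2$ and $p_3\sim p_4$,
\end{itemize}
where $p_i\in K_i$ is the copy of $p$. Then
\begin{align*}
C(X)&=\{(x_1,\dots,x_4)\in C(K)^4:\ x_1(p)=x_2(p)=x_3(p)\},\\
C(Y)&=\{(y_1,\dots,y_4)\in C(K)^4:\ y_1(p)=y_2(p),\ y_3(p)=y_4(p)\},
\end{align*}
with norm $\max_i\|\cdot\|_\infty$. To pass from $X$ to $Y$, split sheets $1$ and $2$ into average and half-difference. The average is still glued to sheet $3$. The half-difference is transferred to the loose sheet $4$, which it turns into a glued pair. In the simplest normalization,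
\begin{equation}\label{eq:equal}
y_1=x_1+x_2,\qquad y_2=2x_3,\qquad y_3=x_4+(x_1-x_2),\qquad y_4=x_4-(x_1-x_2),
\end{equation}
with inverse
\[
x_{1}=\tfrac12y_1+\tfrac12\cdot\tfrac{y_3-y_4}{2},\qquad x_{2}=\tfrac12y_1-\tfrac12\cdot\tfrac{y_3-y_4}{2},\qquad x_3=\tfrac12y_2,\qquad x_4=\tfrac{y_3+y_4}{2}.
\]
The inverse has norm at most $1$, and the map \eqref{eq:equal} has norm at most $3$. This gives only the bound $3$, just outside the range of the conjecture. But the map is unbalanced: for $\|x\|\le1$ the functions $y_1,y_2$ are bounded by $2$, and only $y_3,y_4$ can reach $3$. We therefore give average and half-difference different weights.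

\subsection{The isomorphism}

\begin{proposition}\label{prop:move}
Let $K$ be a compact Hausdorff space, $p\in K$ and $0<t<1$. With $X$ and $Y$ as above there is an isomorphism $N$ of $C(Y)$ onto $C(X)$ such that
\[
\|N\|\le1,\qquad \|N^{-1}\|\le\max\Big(\frac1t,\ 1+\frac1{1-t}\Big).
\]
For $t=\frac{3-\sqrt5}{2}$ the maximum equals $\frac{3+\sqrt5}{2}$.
\end{proposition}

\begin{proof}
For $y\in C(Y)$ put $z=\frac{y_3-y_4}{2}$ and define $x=Ny$ by
\[
x_1=t\,y_1+(1-t)z,\qquad x_2=t\,y_1-(1-t)z,\qquad x_3=t\,y_2,\qquad x_4=\frac{y_3+y_4}{2}.
\]
At $p$ we have $z(p)=0$ and $y_1(p)=y_2(p)$, so $x_1(p)=x_2(p)=x_3(p)=t\,y_1(p)$ and $x\in C(X)$. If $\|y\|\le1$, then $\|z\|\le1$. Hence $|x_1|,|x_2|\le t+(1-t)=1$, $|x_3|\le t\le 1$ and $|x_4|\le1$. Thus $\|N\|\le1$.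

For $x\in C(X)$ put $z=\frac{x_1-x_2}{2(1-t)}$ and define $y=Mx$ by
\[
y_1=\frac{x_1+x_2}{2t},\qquad y_2=\frac{x_3}{t},\qquad y_3=x_4+z,\qquad y_4=x_4-z .
\]
Let $s$ be the common value $x_1(p)=x_2(p)=x_3(p)$. Then $y_1(p)=s/t=y_2(p)$. Also $z(p)=0$, so $y_3(p)=y_4(p)$. Hence $y\in C(Y)$. If $\|x\|\le1$, then $|y_1|,|y_2|\le 1/t$ and $|z|\le1/(1-t)$, so $|y_3|,|y_4|\le1+1/(1-t)$.

The maps are mutually inverse. For $NMx$: if $y=Mx$, then $\frac{y_3-y_4}{2}$ is the function $z$ used in defining $Mx$, so $(1-t)z=\frac{x_1-x_2}{2}$, while $t\,y_1=\frac{x_1+x_2}{2}$. Sum and difference give $x_1$ and $x_2$. Moreover $t\,y_2=x_3$ and $\frac{y_3+y_4}{2}=x_4$. For $MNy$: if $x=Ny$, then $\frac{x_1+x_2}{2t}=y_1$ and $x_3/t=y_2$. Furthermore $\frac{x_1-x_2}{2(1-t)}=\frac{y_3-y_4}{2}$, and adding it to or subtracting it from $x_4=\frac{y_3+y_4}2$ gives $y_3$ and $y_4$.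

Finally, $1/t$ decreases and $1+1/(1-t)$ increases with $t$, so the maximum is least when the two are equal, that is, when $1-t=t(2-t)$, or $t^2-3t+1=0$. The root in $(0,1)$ is $t=\frac{3-\sqrt5}{2}$, and $1/t=\frac{3+\sqrt5}{2}$ because $\frac{3-\sqrt5}{2}\cdot\frac{3+\sqrt5}{2}=1$.
\end{proof}

\subsection{Telling the two spaces apart}

The proposition holds for every $K$ and $p$, but the spaces $X$ and $Y$ may well be homeomorphic. If $K=\mathbb N\cup\{\infty\}$ is a convergent sequence with its limit $p=\infty$, then $X$ and $Y$ are both the disjoint union of two convergent sequences with their limits, because three convergent sequences with a common limit are just one convergent sequence. We need a totally disconnected $K$ in which the number of sheets meeting at a point can be recovered from the topology. The Stone--\v{C}ech compactification of the integers has this property.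

Recall that for a discrete set $D$ the points of $\beta D$ are the ultrafilters on $D$, with the points of $D$ as the principal ones, and that the sets $\{q: A\in q\}$, $A\subset D$, are clopen and form a base. The points of $D$ are isolated and dense in $\beta D$. If $D$ is a finite disjoint union of sets $D_i$, then $\beta D$ is the disjoint union of the spaces $\beta D_i$.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $K=\beta\mathbb N$ and $p\in\beta\mathbb N\setminus\mathbb N$, and form $X$ and $Y$ as above. By Proposition~\ref{prop:move} with $t=\frac{3-\sqrt5}2$, $C(X)$ and $C(Y)$ are bound-$b_0$ isomorphic.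

\emph{The spaces are compact Hausdorff and totally disconnected.} As quotients of $K_1\sqcup\dots\sqcup K_4$, they are compact. Let $F\ne F'$ be two fibers of the quotient map. They are finite and disjoint, and there are at most two fibers with more than one point. Since $K_1\sqcup\dots\sqcup K_4$ is compact Hausdorff with a base of clopen sets, it has a clopen subset $G$ that contains $F$ and misses $F'$ and every fiber with more than one point other than $F$. Every fiber that meets $G$ is then contained in $G$, so the image of $G$ is clopen and separates the two given points. Hence any two points of the quotient are separated by a clopen set, and the quotient is Hausdorff and totally disconnected.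

\emph{They are not homeomorphic.} Let $D=\mathbb N\times\{1,2,3,4\}$, so that $K_1\sqcup\dots\sqcup K_4=\beta D$, and let $\pi:\beta D\to X$ be the quotient map. Points of $D$ are not involved in the identification, so they are isolated in $X$. Since $D$ is dense in $X$, there are no other isolated points. For $x\in X$ let $m(x)$ be the number of ultrafilters on the set of isolated points of $X$ that converge to $x$, where $q$ converges to $x$ if $U\cap D\in q$ for every neighborhood $U$ of $x$. The function $m$ is defined by the topology alone, so a homeomorphism preserves it.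

Let $q\in\beta D$. If $U$ is an open neighborhood of $\pi(q)$, then $\pi^{-1}(U)$ is an open neighborhood of $q$ and contains a basic set $\{q':A\in q'\}$ with $A\in q$. In particular $A\subset U\cap D$, so $U\cap D\in q$. Thus $q$ converges to $\pi(q)$, and to no other point because $X$ is Hausdorff. Hence $m(x)=|\pi^{-1}(x)|$, so $X$ has one point with $m=3$ and $m=1$ at all other points. The same argument shows that $Y$ has two points with $m=2$ and $m=1$ at all others. So $X$ and $Y$ are not homeomorphic.
\end{proof}

\section{$P_1$ spaces at bound $3$}\label{sec:C}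

A compact Hausdorff space is \emph{extremally disconnected} if the closure of every open set is open. In such a space disjoint open sets $U,V$ have disjoint closures: $V$ misses $\overline U$ because $V$ is open, and then $\overline V$ misses $\overline U$ because $\overline U$ is open. We use the Nachbin--Goodner--Kelley theorem: $C(X)$ is a $P_1$ space if and only if $X$ is extremally disconnected. The space $\beta\mathbb N$ is extremally disconnected: since $\mathbb N$ is dense, the closure of an open set $U$ is the closure of $U\cap\mathbb N$, which is the clopen set $\{q:U\cap\mathbb N\in q\}$. So $\ell_\infty\cong C(\beta\mathbb N)$ is a $P_1$ space.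

Gluing two copies of $\beta\mathbb N$ at $p\in\beta\mathbb N\setminus\mathbb N$ destroys extremal disconnectedness, since $\mathbb N\times\{1\}$ and $\mathbb N\times\{2\}$ are then disjoint open sets whose closures share the glued point. For the same reason neither space in Theorem~\ref{thm:A} is extremally disconnected, so that pair of spaces gives no counterexample to (3). To test (3) we must remove a gluing completely. Gluing two sheets imposes one linear equality, and what it suppresses is a single number, the jump at $p$. We store this number at an extra isolated point.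

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $Y=\beta\mathbb N\sqcup\beta\mathbb N$. It is homeomorphic to $\beta\mathbb N$, so $C(Y)\cong\ell_\infty$ is a $P_1$ space. Let $p\in\beta\mathbb N\setminus\mathbb N$, and let $X$ be $\beta\mathbb N\sqcup\beta\mathbb N$ with the two copies of $p$ identified, together with one additional isolated point $o$. As just noted, $X$ is not extremally disconnected, so $C(X)$ is not a $P_1$ space. Write the elements of $C(X)$ as $(x_1,x_2,x_o)$ with $x_1,x_2\in C(\beta\mathbb N)$, $x_1(p)=x_2(p)$ and $x_o\in\mathbb R$.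

Define $N:C(Y)\to C(X)$ by
\[
x_o=\tfrac12\big(y_1(p)-y_2(p)\big),\qquad x_1=\tfrac12y_1-\tfrac12x_o,\qquad x_2=\tfrac12y_2+\tfrac12x_o .
\]
Then $x_1(p)=x_2(p)=\frac14\big(y_1(p)+y_2(p)\big)$, so $N$ does map into $C(X)$. If $\|y\|\le1$, then $|x_o|\le1$, hence $|x_1|,|x_2|\le1$. So $\|N\|\le1$.

Define $M:C(X)\to C(Y)$ by $y_1=2x_1+x_o$ and $y_2=2x_2-x_o$, so that $\|M\|\le3$. Clearly $MN=\mathrm{id}$. Conversely, for $x\in C(X)$ and $y=Mx$,
\[
\tfrac12\big(y_1(p)-y_2(p)\big)=x_1(p)-x_2(p)+x_o=x_o,
\]
and then $\frac12y_1-\frac12x_o=x_1$ and $\frac12y_2+\frac12x_o=x_2$. So $NM=\mathrm{id}$, and $N$ is an isomorphism of bound at most $3$.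
\end{proof}

\section{$L_1$ spaces below bound $3$}\label{sec:B}

\subsection{Structure of $L_1$ and the invariants to be recovered}

Let $\mu$ be $\sigma$-finite. If $w>0$ is $\mu$-integrable, then $f\mapsto f/w$ is an isometry of $L_1(\mu)$ onto $L_1(w\,d\mu)$. So we may assume that $\mu$ is finite. For an infinite cardinal $\kappa$ let $L_1(\{0,1\}^\kappa)$ be taken with respect to the product of the fair coin measures. By Maharam's theorem \cite{maharam},
\begin{equation}\label{eq:maharam}
L_1(\mu)\cong\ell_1(A)\oplus_1\Big(\bigoplus_{\kappa\in\mathcal K}L_1(\{0,1\}^\kappa)\Big)_1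
\end{equation}
isometrically, where $A$ is the countable set of atoms and $\mathcal K$ is a countable set of \emph{distinct} infinite cardinals (countable sets may be finite or empty). Countably many summands of the same type $\kappa$ can be merged into one. Indeed $\{0,1\}^\kappa$ has the same measure algebra as $[0,1]\times\{0,1\}^\kappa$. Partition $[0,1]$ into intervals of positive length, one for each summand, and rescale.

The right side of \eqref{eq:maharam} depends, up to isometry, only on $|A|$ and $\mathcal K$. Write $A_i,\mathcal K_i$ for the data of $\mu_i$. Theorem~\ref{thm:B} follows once we show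
\[
|A_1|=|A_2|\qquad\text{and}\qquad\mathcal K_1=\mathcal K_2 .
\]

From now on we replace $L_1(\mu_i)$ by the right side of \eqref{eq:maharam}. In other words, $\mu_i$ is the $\sigma$-finite measure on the disjoint union of $A_i$ and the spaces $\{0,1\}^\kappa$, $\kappa\in\mathcal K_i$, that is counting measure on $A_i$ and the product measure on each $\{0,1\}^\kappa$. A \emph{component} of $L_1(\mu_i)$ is one of the summands: either a copy of $\mathbb R$ (an atom) or $L_1(\{0,1\}^\kappa)$, $\kappa\in\mathcal K_i$. We also use the word for the corresponding part of the underlying space. There are countably many components. For a sum $L$ of components let $P_L$ be the natural projection onto $L$. If $H$ is the sum of the remaining components, then $\|f\|=\|P_Lf\|+\|P_Hf\|$ for all $f$.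

\medskip
\noindent\textbf{Standing assumption.} The spaces are nonzero (otherwise there is nothing to prove), $T$ is an isomorphism of $L_1(\mu_1)$ onto $L_1(\mu_2)$ with $\|T\|\,\|T^{-1}\|<3$, $S=T^{-1}$, and after multiplication by a scalar $\|S\|=1$ and $b:=\|T\|<3$. Thus
\begin{equation}\label{eq:S}
\frac{\|f\|}{b}\le\|Sf\|\le\|f\|\qquad(f\in L_1(\mu_2)).
\end{equation}
The hypothesis on $T$ is symmetric in $\mu_1$ and $\mu_2$, so whatever we prove remains true with the two interchanged.

\subsection{One atom against none}\label{subsec:oneatom}

Here is the whole argument in the simplest case, up to an error that tends to $0$. Suppose that $\mu_1$ has an atom and $\mu_2$ has none. Let $e$ be the unit vector of the atom, $g=Te$, and $H$ the sum of the other components of $L_1(\mu_1)$. Then $\|g\|\le b$. Cut the underlying space of $\mu_2$ into many cells $c$ on which $|g|$ has small mass, and multiply $g$ by independent random signs $\varepsilon_c$ on the cells. The function $gr$ with $r=\sum_c\varepsilon_c1_c$ has the same norm as $g$, so $\|S(gr)\|\ge\|g\|/b$. Where does $S(gr)$ have its norm?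

\emph{Not in the atom.} Let $a_c$ be the $e$-coordinate of $S(g1_c)$. The $e$-coordinate of $S(gr)$ is a random sum $\sum\varepsilon_ca_c$ of many small numbers with $\sum|a_c|\le\|g\|$. Its expected absolute value is nearly $0$.

\emph{Not much in $H$.} Let $m_c=P_HS(g1_c)$. Since $\|S(g1_c)\|\le\|g1_c\|$ and since the numbers $a_c$ add up to the $e$-coordinate of $Sg=e$, which is $1$, we have $\sum\|m_c\|\le\|g\|-\sum|a_c|\le\|g\|-1$. This gives $\|g\|/b\le\|g\|-1$, hence $b-1\ge1$, that is, $b\ge2$. This is not enough.

\emph{Cancellation.} The vectors $m_c$ add up to $P_HSg=P_He=0$. If real numbers add up to $0$, then with random signs at least half of their total mass is lost on average: for example, for $m=(1,-1)$ we have $\mathbb E|\varepsilon_1-\varepsilon_2|=1=\frac12(1+1)$. So the $H$-part contributes at most $\frac12(\|g\|-1)$, and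
\[
\frac{\|g\|}{b}\le\frac12\big(\|g\|-1\big),\qquad\text{i.e.}\qquad \|g\|\Big(\frac12-\frac1b\Big)\ge\frac12 .
\]
So $b>2$, and since $\|g\|\le b$ we get $\frac{b-2}{2}\ge\frac12$, that is, $b\ge3$.

\subsection{The averaging inequality}

We make the three observations precise, replacing the atom by a sum $L$ of components and allowing small errors. Signs $\varepsilon_c$ are always independent and uniform on $\{\pm1\}$.

\begin{lemma}\label{lem:signs}
For real $m_1,\dots,m_k$,
\[
\mathbb E\Big|\sum_c\varepsilon_cm_c\Big|\le\frac12\Big(\sum_c|m_c|+\Big|\sum_cm_c\Big|\Big).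
\]
\end{lemma}

\begin{proof}
The idea is to match the negative numbers with part of the positive ones and to use the cancellation in each matched pair. Let $P$ be the sum of the positive $m_c$ and $n$ the sum of the absolute values of the negative ones. Replacing $m$ by $-m$ if necessary, assume $P\ge n$. The right side is $\frac12(P+n+P-n)=P$. If $P=0$, all $m_c$ vanish, so let $P>0$. For $m_c>0>m_d$ put $\pi_{cd}=m_c|m_d|/P\ge0$. Then $\sum_c\pi_{cd}=|m_d|$ and $\sum_d\pi_{cd}=m_cn/P\le m_c$, so
\[
\sum_c\varepsilon_cm_c=\sum_{c,d}\pi_{cd}(\varepsilon_c-\varepsilon_d)+\sum_{m_c>0}\Big(m_c-\sum_d\pi_{cd}\Big)\varepsilon_c .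
\]
For $c\ne d$, $|\varepsilon_c-\varepsilon_d|$ is $0$ or $2$ with probability $\frac12$ each, so its expectation is $1$. Taking expectations of absolute values, we get at most $\sum\pi_{cd}+\big(P-\sum\pi_{cd}\big)=n+(P-n)=P$.
\end{proof}

\begin{lemma}\label{lem:avg}
Let $L_1(\mu_1)=L\oplus_1H$ with $L,H$ sums of components, let $g\in L_1(\mu_2)$, and let a finite measurable partition of the underlying space of $\mu_2$ into cells $c$ satisfy $\mathbb E\big\|P_LS\big(\sum_c\varepsilon_cg1_c\big)\big\|\le\delta$. Then
\[
\frac{\|g\|}{b}\le\delta+\frac12\big(\|g\|-\|P_LSg\|+\|P_HSg\|\big).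
\]
\end{lemma}

\begin{proof}
Let $r=\sum_c\varepsilon_c1_c$. Since $|r|=1$, \eqref{eq:S} gives $\|g\|/b\le\|S(gr)\|=\|P_LS(gr)\|+\|P_HS(gr)\|$. Taking expectations, we get $\|g\|/b\le\delta+\mathbb E\|P_HS(gr)\|$. Apply Lemma~\ref{lem:signs} at almost every point to the values of the functions $P_HS(g1_c)$, whose sum is $P_HSg$, and integrate:
\[
\mathbb E\|P_HS(gr)\|\le\frac12\Big(\sum_c\|P_HS(g1_c)\|+\|P_HSg\|\Big).
\]
Finally, $\|P_HS(g1_c)\|=\|S(g1_c)\|-\|P_LS(g1_c)\|\le\|g1_c\|-\|P_LS(g1_c)\|$. Summing over $c$ and using $\sum_c\|P_LS(g1_c)\|\ge\|P_LSg\|$, we get $\sum_c\|P_HS(g1_c)\|\le\|g\|-\|P_LSg\|$.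
\end{proof}

The hypothesis $b<3$ enters only through the following consequence.

\begin{proposition}\label{prop:criterion}
Let $0<\delta<\min\big(\frac14,\frac{3-b}{4}\big)$. There do not exist a decomposition $L_1(\mu_1)=L\oplus_1H$ into sums of components, a function $g\in L_1(\mu_2)$ and a finite measurable partition into cells $c$ such that
\[
\|g\|\le b,\quad \|P_LSg\|\ge1-\delta,\quad \|P_HSg\|\le\delta,\quad \mathbb E\Big\|P_LS\Big(\sum_c\varepsilon_cg1_c\Big)\Big\|\le\delta .
\]
\end{proposition}

\begin{proof}
If they existed, Lemma~\ref{lem:avg} would give $\frac{\|g\|}b\le\delta+\frac12(\|g\|-1+2\delta)$, that is,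
\[
\|g\|\Big(\frac12-\frac1b\Big)\ge\frac12-2\delta>0 .
\]
This is impossible if $b\le2$. If $b>2$, then $\|g\|\le b$ yields $\frac{b-2}{2}\ge\frac12-2\delta$, that is, $b\ge3-4\delta$, contrary to the choice of $\delta$.
\end{proof}

\subsection{Counting atoms}

\begin{lemma}\label{lem:atoms}
$|A_1|=|A_2|$.
\end{lemma}

\begin{proof}
Suppose not. By symmetry we may assume $|A_1|>|A_2|$. Since $A_1$ is countable, $A_2$ is finite. Choose a set $F$ of $|A_2|+1$ atoms of $\mu_1$. The linear map that sends $e\in\ell_1(F)$ to the atomic part of $Te$, an element of $\ell_1(A_2)$, has a nonzero kernel for reasons of dimension. So there is $e\in\ell_1(F)$ with $\|e\|=1$ for which $g:=Te$ has zero atomic part.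

Let $L=\ell_1(F)$ and let $H$ be the sum of the other components of $L_1(\mu_1)$. Then $\|g\|\le b$, and $Sg=e$ gives $\|P_LSg\|=1$ and $P_HSg=0$. Let $\theta>0$. The finite measure $|g|\,d\mu_2$ is nonatomic, so there is a finite measurable partition with $\|g1_c\|\le\theta$ for every cell $c$. For the coordinate functional $e_a^*$ of an atom $a\in F$ we have $|e_a^*S(g1_c)|\le\|g1_c\|$, hence by the Cauchy--Schwarz inequality
\[
\mathbb E\Big|\sum_c\varepsilon_c\,e_a^*S(g1_c)\Big|\le\Big(\sum_c\|g1_c\|^2\Big)^{1/2}\le\Big(\theta\sum_c\|g1_c\|\Big)^{1/2}\le(\theta b)^{1/2}.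
\]
Summing over $a\in F$, we get $\mathbb E\|P_LS(\sum_c\varepsilon_cg1_c)\|\le|F|(\theta b)^{1/2}$, which is as small as we like. This contradicts Proposition~\ref{prop:criterion}.
\end{proof}

\subsection{Recovering the types}

Suppose $\kappa\in\mathcal K_1\setminus\mathcal K_2$. Let $L$ be the sum of the components of $L_1(\mu_1)$ that are atoms or of type $\le\kappa$, and $H$ the sum of the rest. Two new difficulties arise. First, $L$ is now infinite-dimensional, so it no longer suffices to make random sums small in one coordinate at a time. On components of $\mu_2$ of type \emph{greater} than $\kappa$ there is a remedy: $L$ can be tested with only $\kappa$ functionals, which involve too few coordinates to detect oscillation in most of the coordinates of the large component. Second, we must therefore find a vector of $L$ whose image under $T$ lives almost entirely on components of type greater than $\kappa$. The coordinate signs of $L_1(\{0,1\}^\kappa)$ provide it.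

We use the following facts. Let $\lambda$ be an infinite cardinal. For $\alpha<\lambda$ let $r_\alpha:\{0,1\}^\lambda\to\{\pm1\}$ be the sign given by the $\alpha$-th coordinate. \emph{Walsh functions} are the finite products of distinct coordinate signs, including the empty product $1$. A family of functionals is \emph{total} on a space if only the zero vector is annihilated by all of them.
\begin{enumerate}
\item[(F1)] An integrable function $u$ on $\{0,1\}^\lambda$ depends (a.e.) on countably many coordinates, because it is an $L_1$-limit of a sequence of functions of finitely many coordinates. If $w$ is a nonconstant Walsh function in coordinates outside that countable set, then $\int uw=0$, because $u$ and $w$ are independent and $\int w=0$.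
\item[(F2)] The $\lambda$ Walsh functions are a total family of functionals on $L_1(\{0,1\}^\lambda)$: they span the indicators of the sets determined by finitely many coordinates, and these sets are closed under intersection and generate the $\sigma$-algebra.
\end{enumerate}
Recall also that the dual of $L_1(\mu_i)$ is $L_\infty(\mu_i)$. The restriction of a functional to a component $L_1(\{0,1\}^\lambda)$ is therefore integration against a bounded, hence integrable, function, to which (F1) applies.

Let $\mathrm{Low}$ be the sum of the components of $L_1(\mu_2)$ that are atoms or of type $<\kappa$, and $\mathrm{High}$ the sum of those of type $>\kappa$. Since $\kappa\notin\mathcal K_2$,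
\[
L_1(\mu_2)=\mathrm{Low}\oplus_1\mathrm{High}.
\]
From now on $r_\alpha$, $\alpha<\kappa$, are the coordinate signs in the component $L_1(\{0,1\}^\kappa)$ of $L_1(\mu_1)$. They satisfy $\|r_\alpha\|=1$ and $r_\alpha\in L$.

\begin{lemma}\label{lem:low}
$\inf_{\alpha<\kappa}\|P_{\mathrm{Low}}Tr_\alpha\|=0$.
\end{lemma}

\begin{proof}
\emph{Case $\kappa=\omega$.} Then $\mathrm{Low}=\ell_1(A_2)$. For $h\in L_\infty(\{0,1\}^\omega)\subset L_2(\{0,1\}^\omega)$, Bessel's inequality for the orthonormal sequence $(r_n)$ gives $\int hr_n\to0$. So $(r_n)$ is weakly null, and so is $(P_{\mathrm{Low}}Tr_n)$. By the Schur property of $\ell_1$ (weakly null sequences are norm null), $\|P_{\mathrm{Low}}Tr_n\|\to0$.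

\emph{Case $\kappa>\omega$.} Let $P_1,P_2,\dots$ be the projections onto the components of $\mathrm{Low}$ (with $P_n=0$ for large $n$ if there are only finitely many), and put $B_n=\{\alpha<\kappa:P_nTr_\alpha\ne0\}$. We claim that $|B_n|<\kappa$. The $n$-th component has a total family of fewer than $\kappa$ functionals, namely one functional for an atom and the $\lambda$ Walsh functions for type $\lambda<\kappa$. For each such functional $h$, regarded as an element of $L_\infty(\mu_2)$, the function representing $T^*h$ on $\{0,1\}^\kappa$ depends on countably many coordinates, so $\langle h,Tr_\alpha\rangle=\langle T^*h,r_\alpha\rangle=0$ for all $\alpha$ outside a countable set. Hence $B_n$ is contained in a union of countable sets whose number is $1$ or $\lambda<\kappa$. As $\kappa$ is uncountable, $|B_n|<\kappa$.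

If some $\alpha<\kappa$ lies outside $\bigcup_nB_n$, then $P_{\mathrm{Low}}Tr_\alpha=0$ and we are done. But $\kappa$ may be a union of countably many sets of smaller cardinality, so this is not guaranteed. Finite unions of the $B_n$ still have cardinality less than $\kappa$, and we argue by a gliding hump.

Suppose that for some $\eta>0$ we have $\|P_{\mathrm{Low}}Tr_\alpha\|>\eta$ for all $\alpha<\kappa$. Put $N_0=0$. Inductively choose $\alpha_k\notin\bigcup_{n\le N_{k-1}}B_n$ and then $N_k>N_{k-1}$ with $\sum_{n>N_k}\|P_nTr_{\alpha_k}\|<\eta/4$. Let $Q_k=\sum_{N_{k-1}<n\le N_k}P_n$. Then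
\begin{itemize}
\item $\|Q_kTr_{\alpha_k}\|\ge\frac{3\eta}4$, since $P_nTr_{\alpha_k}=0$ for $n\le N_{k-1}$ and the terms with $n>N_k$ contribute less than $\frac\eta4$;
\item $Q_kTr_{\alpha_j}=0$ for $j>k$, since $\alpha_j\notin B_n$ for $n\le N_{j-1}$ and $N_{j-1}\ge N_k$;
\item $\sum_{k>j}\|Q_kTr_{\alpha_j}\|\le\sum_{n>N_j}\|P_nTr_{\alpha_j}\|\le\frac\eta4$ for each $j$.
\end{itemize}
The first two items show that the $\alpha_k$ are distinct. So $r_{\alpha_1},\dots,r_{\alpha_J}$ are orthonormal in $L_2$ and $\big\|\sum_{j\le J}r_{\alpha_j}\big\|_1\le\sqrt J$. Since the $Q_k$ project onto sums of disjoint sets of components,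
\begin{align*}
b\sqrt J&\ge\Big\|T\sum_{j\le J}r_{\alpha_j}\Big\|\ge\sum_{k\le J}\Big\|Q_kT\sum_{j\le J}r_{\alpha_j}\Big\|\\
&\ge\sum_{k\le J}\|Q_kTr_{\alpha_k}\|-\sum_{j\le J}\sum_{k>j}\|Q_kTr_{\alpha_j}\|\ge\frac{3\eta}{4}J-\frac\eta4J=\frac\eta2J,
\end{align*}
which is false for large $J$.
\end{proof}

\begin{lemma}\label{lem:types}
$\mathcal K_1=\mathcal K_2$.
\end{lemma}

\begin{proof}
By symmetry it suffices to refute the existence of $\kappa\in\mathcal K_1\setminus\mathcal K_2$, so we keep the notation above. Fix $\eta>0$ with $\delta:=2\eta<\min\big(\frac14,\frac{3-b}4\big)$.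

\emph{The function $g$.} By Lemma~\ref{lem:low} there is $\alpha$ with $\|P_{\mathrm{Low}}Tr_\alpha\|\le\eta$. Let $g$ be the part of $P_{\mathrm{High}}Tr_\alpha$ in finitely many components, of types $\kappa_1,\dots,\kappa_M>\kappa$, chosen so that $\|Tr_\alpha-g\|\le2\eta$. Write $g=\sum_{m\le M}g_m$ with $g_m\in L_1(\{0,1\}^{\kappa_m})$. Then $\|g\|\le\|Tr_\alpha\|\le b$. Since $\|S\|=1$, we have $\|Sg-r_\alpha\|\le2\eta$. As $r_\alpha\in L$ has norm $1$,
\[
\|P_LSg\|\ge1-2\eta,\qquad\|P_HSg\|\le2\eta .
\]
In particular $g\ne0$, so $M\ge1$ (and $\mathrm{High}=0$ is already impossible).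

\emph{Coordinates that $L$ does not see.} By (F2), $L$ has a total family $\mathcal H$ of at most $\kappa$ functionals, namely the coordinate functionals of the atoms and the Walsh functions on the countably many other components, all of type $\le\kappa$. For $h\in\mathcal H$ and $m\le M$, the function $(S^*P_L^*h)\,g_m\in L_1(\{0,1\}^{\kappa_m})$ depends on countably many coordinates. For fixed $m$, the union of these sets of coordinates over $h\in\mathcal H$ has cardinality at most $\kappa<\kappa_m$. Given $k$, we can therefore choose distinct coordinates $\beta^m_1,\dots,\beta^m_k<\kappa_m$ outside the union. If $w$ is a nonconstant Walsh function in these $k$ coordinates, then by (F1)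
\[
\langle h,P_LS(g_mw)\rangle=\int(S^*P_L^*h)\,g_m\,w=0\qquad(h\in\mathcal H),
\]
and hence $P_LS(g_mw)=0$.

\emph{The partition.} Divide component $m$ into the $2^k$ cells determined by the coordinates $\beta^m_1,\dots,\beta^m_k$. The indicator of a cell $c$ is a product of $k$ factors $\frac12(1\pm r_{\beta^m_i})$, where here $r_\beta$ denotes the sign of coordinate $\beta$ of component $m$. Expanding, we see that $1_c$ is $2^{-k}$ times a sum of $\pm w$ over the $2^k$ Walsh functions $w$ in these coordinates, and $w=1$ has sign $+$. By the previous step only $w=1$ survives: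
\[
P_LS(g_m1_c)=2^{-k}P_LSg_m .
\]
Let the partition consist of all these cells, $m\le M$, and of the complement of the $M$ components, on which $g=0$. Since $\mathbb E\big|\sum_c\varepsilon_{m,c}\big|\le2^{k/2}$ for $2^k$ signs,
\begin{align*}
\mathbb E\Big\|P_LS\Big(\sum_{m,c}\varepsilon_{m,c}\,g_m1_c\Big)\Big\|
&\le\sum_{m\le M}\mathbb E\Big|2^{-k}\sum_c\varepsilon_{m,c}\Big|\,\|P_LSg_m\|\\
&\le2^{-k/2}\sum_{m\le M}\|g_m\|\le2^{-k/2}b .
\end{align*}
Choosing $k$ with $2^{-k/2}b\le\delta$, we get a contradiction to Proposition~\ref{prop:criterion}.
\end{proof}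

\begin{proof}[Proof of Theorem~\ref{thm:B}]
By Lemmas~\ref{lem:atoms} and~\ref{lem:types}, $|A_1|=|A_2|$ and $\mathcal K_1=\mathcal K_2$. By \eqref{eq:maharam}, $L_1(\mu_1)$ and $L_1(\mu_2)$ are linearly isometric.
\end{proof}

\begin{thebibliography}{9}
\bibitem{maharam} Maharam, Proc.\ Nat.\ Acad.\ Sci.\ \textbf{28} (1942).
\bibitem{source} \emph{Topological conditions for bound-2 isomorphisms of $C(X)$}, \texttt{http://matwbn.icm.edu.pl/ksiazki/sm/sm113/sm11311.pdf}.
\end{thebibliography}

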